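# Quadrangulated subgraphs with 2-coupon colorings in planar triangulations

## 1. Triangulated graphs with all degrees odd

Let $G=(V,E)$ be an undirected graph. A set $S\subseteq V$ is a **total dominating set** if every vertex of $G$ (including the vertices of $S$) has at least one neighbor in $S$. The **total domatic number** $d_t(G)$ is the maximum number of pairwise disjoint total dominating sets. For instance, in the 4-cycle $z_1z_2z_3z_4$ the sets $\{z_1,z_2\}$ and $\{z_3,z_4\}$ are total dominating, and $d_t(C_4)=2$. There cannot be three such sets, because a vertex needs a neighbor in each of them. The same remark gives $d_t(G)\le\delta(G)$ in general.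

We only ask whether $d_t(G)\ge2$. This holds if and only if $V$ has a **2-coupon coloring**: a coloring with two colors in which every vertex has neighbors of both colors. The color classes of such a coloring are two disjoint total dominating sets. Conversely, given disjoint total dominating sets $S_1,S_2$, color $S_1$ with $0$ and everything else with $1$.

A **triangulated graph** is a plane graph in which every face is a triangle. A **quadrangulated graph** is a plane graph in which every face is a quadrangle, that is, is bounded by a 4-cycle. A **spanning quadrangulated subgraph** $G'$ of a triangulated graph $G$ is a subgraph with the same vertex set which is quadrangulated in the inherited embedding. In $K_4$, deleting two disjoint edges leaves a 4-cycle, which is a spanning quadrangulated subgraph.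

Our problem is Conjecture 3 of "Total domatic number of triangulated planar graphs": *does every simple triangulated graph $G$ on at least 4 vertices have a spanning quadrangulated subgraph $G'$ with $d_t(G')\ge2$?* Some background: Goddard and Henning conjectured that $d_t(G)\ge2$ for every simple triangulated planar graph $G$ on at least 4 vertices. A total dominating set of $G'$ is one of $G$, so Conjecture 3 asks for more. The subgraph must be chosen with care, since not every simple quadrangulated graph $H$ has $d_t(H)\ge 2$; we meet an example in Section 2. We shall see that the answer is yes.

From now on $G$ is a simple triangulated graph on at least 4 vertices. We use one standard fact: every vertex $x$ has degree at least $3$, and its neighbors $u_1,\dots,u_d$, in cyclic order, form a cycle, the **link** of $x$; the faces at $x$ are the triangles $xu_iu_{i+1}$.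

### Quadrangulations from two labels

A map $p:V\to\{A,B\}$ is **admissible** if no face of $G$ is monochromatic under $p$. We also write $A,B$ for the two classes. Let $G_p$ be the spanning subgraph formed by the edges whose ends have different labels, and let $N(x)$ be the neighborhood of $x$ *in $G_p$*. For $K_4$, the admissible maps are those with two vertices of each label (with three equal labels some face is monochromatic), and then $G_p=C_4$.

**Lemma 1.** Let $p$ be admissible. Then $G_p$ is a connected spanning quadrangulated subgraph: every face is bounded by a 4-cycle. For every vertex $x$, with $N(x)=\{s_1,\dots,s_r\}$ in cyclic order around $x$, we have $r\ge2$. The faces of $G_p$ at $x$ are exactly $r$ distinct faces $Q_1,\dots,Q_r$, where $Q_i$ is bounded by a 4-cycle $x\,s_i\,y_i\,s_{i+1}$ and $p(y_i)=p(x)$.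

*Proof.* **Faces.** We see what deleting the monochromatic edges does. Three vertices with two labels, not all equal, split as $2+1$, so every face of $G$ has exactly one monochromatic edge. Such an edge $xy$ lies on two faces $xyz$ and $xyw$, where $z\ne w$ because $z,w$ are the two neighbors of $y$ in the link of $x$, a cycle. Both $z$ and $w$ have the label that $x,y$ do not have. So deleting all monochromatic edges merges the faces of $G$ in pairs, each pair giving a face bounded by a 4-cycle $xzyw$. In it, opposite vertices have equal labels. A deleted edge $xy$ can be replaced by the path $xzy$ in $G_p$; as $G$ is connected, so is $G_p$.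

**Degrees.** We show $r\ge2$. Two consecutive link vertices of $x$ cannot both have label $p(x)$, since they form a face with $x$. So at least half of the link has the other label, and $r\ge\lceil 3/2\rceil=2$.

**Distinctness.** Each of the $r$ sectors at $x$ between consecutive edges $xs_i,xs_{i+1}$ lies in a face of $G_p$. Its boundary is a 4-cycle, which passes through $x$ only once, so different sectors belong to different faces. The face of the $i$-th sector is $x\,s_i\,y_i\,s_{i+1}$ for some $y_i$, opposite to $x$, hence with label $p(x)$. $\square$

Given admissible $p$ and $c:V\to\{0,1\}$, call $x$ **satisfied** if $c$ takes both values on $N(x)$. If all vertices are satisfied, $c$ is a 2-coupon coloring of $G_p$, so $d_t(G_p)\ge2$. Satisfaction of vertices in $A$ depends only on $c|_B$, and satisfaction of vertices in $B$ only on $c|_A$.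

Now the easy case. We use the Four Color Theorem (Appel–Haken 1977; Robertson–Sanders–Seymour–Thomas 1997).

**Proposition 2.** If all degrees of $G$ are odd, then $E(G)$ partitions into $M_1,M_2,M_3$ such that each $G-M_i$ is a spanning quadrangulated subgraph with $d_t(G-M_i)\ge2$.

*Proof.* Fix a proper 4-coloring, and one of the three ways of splitting the four colors into two pairs. Name the colors $A_0,A_1$ (one pair) and $B_0,B_1$ (the other). Let $p$ be the letter and $c$ the index. A face has three different colors, and only two colors share a letter, so $p$ is admissible.

Suppose some vertex $x$ is unsatisfied, say $x\in A$. If two consecutive link vertices $s,s'$ of $x$ were both in $B$, then they are adjacent, so $c(s)\ne c(s')$ and $x$ would be satisfied. Two consecutive link vertices in $A$ are impossible since $p$ is admissible. So the labels alternate along the link, and the link, being a cycle, has even length. But the degree of $x$ is odd. Hence all vertices are satisfied.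

By Lemma 1, $G_p=G-M$ is as required, where $M$ is the set of edges joining two paired colors. Two distinct colors are paired in exactly one of the three splittings, so the three sets $M$ partition $E(G)$. $\square$

For $K_4$ these are the three perfect matchings, and each $G-M_i$ is a 4-cycle. What changes when even degrees are present?

## 2. Alternating links, and what recoloring cannot do

Call $x$ **alternating** (for $p$) if the $p$-labels along its link alternate. The proof of Proposition 2 used odd degrees only in its last line. For every $G$ it shows:

> Given a proper 4-coloring by $A_0,A_1,B_0,B_1$, let $p$ be the letter and $c$ the index. Then $p$ is admissible and every unsatisfied vertex is alternating. $\qquad(1)$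

So failure is confined to alternating vertices, and we must repair them.

**First attempt: keep $p$, change $c$.** Sometimes this suffices. In the octahedron with antipodal pairs $o_i,o_i'$ ($i=1,2,3$), give $o_1,o_1'$ the color $A_0$, $o_2,o_2'$ the color $A_1$, and $o_3,o_3'$ the color $B_0$. Each of the four $A$-vertices has $N(x)=\{o_3,o_3'\}$, which has one color only, so these four are unsatisfied. The vertices $o_3,o_3'$ are satisfied. Put $c(o_3')=1$ instead of $0$, and every vertex is satisfied.

It does not always suffice. Let $G$ be the hexagonal bipyramid with rim $x_1w_{12}x_2w_{23}x_3w_{31}$ and poles $f,f'$. Color the $x_i$ with $B_0$, the $w_{ij}$ with $A_0$, and $f,f'$ with $A_1$. This is proper, and $N(w_{ij})=\{x_i,x_j\}$. To satisfy $w_{12},w_{23},w_{31}$ by *any* coloring we would need $x_1,x_2,x_3$ to have pairwise different colors, and there are only two. So $d_t(G_p)<2$ for this $p$. The first attempt stops exactly here: a set of vertices of $A$ may be impossible to satisfy simultaneously, whatever $c$ is. The partition $p$ must change.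

**Second attempt: flip an unsatisfied vertex.** Let $v\in A$ be unsatisfied and alternating, with link $b_1a_1\cdots b_ka_k$, $b_i\in B$, $a_i\in A$. Moving $v$ to $B$ keeps $p$ admissible, since each face at $v$ contains one $a_i$ and one $b$. But there are two costs. The new neighborhood of $v$ is $\{a_1,\dots,a_k\}$, which may be monochromatic. And each $b_i$ loses its neighbor $v$, which may have been its only neighbor of that color. To pay, we must recolor vertices of $A$, and that threatens every vertex of $B$. In the bipyramid, flipping $w_{31}$ gives it the neighborhood $\{f,f'\}$, both colored $1$.

What gets us through is that we flip only when recoloring has failed, and failure is informative. It comes with a minimal unsatisfiable set $T\ni v$, and minimality makes $T$ rigid enough to give two kinds of freedom. First, the vertices $a_1,\dots,a_k$ lie in different components of an auxiliary graph outside $T$, and the color can be toggled on a whole component at no cost. Second, the vertices of $T\setminus\{v\}$ can be distributed among the vertices of $B$ adjacent to $T$, all but one of these receiving a private vertex of $T$ whose color may be set at will. The exceptional vertex can be taken to be some $b_j$, and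 it is satisfied by $a_{j-1}$ and $a_j$.

**Theorem 3.** Every simple triangulated graph $G$ on at least 4 vertices has a spanning quadrangulated subgraph $G'$ with $d_t(G')\ge2$.

## 3. Colorings of $B$ as even edge sets on $A$

Fix an admissible $p$. We translate "satisfied" for vertices of $A$ into a statement about degrees.

**Definition.** $H=H_A$ is the multigraph with vertex set $A$ and, for each face $Q$ of $G_p$, one edge $e_Q$ joining the two $A$-corners of $Q$. These corners are distinct, so $H$ is loopless; parallel edges may occur. By Lemma 1, $d_H(x)=|N(x)|$. An **even set** is an edge set $C\subseteq E(H)$ with all degrees $d_C(x)$ even.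

*Example.* In the bipyramid above, the faces of $G_p$ are $x_i\,f\,x_j\,w_{ij}$ and $x_i\,f'\,x_j\,w_{ij}$. So $H=K_{2,3}$ with sides $\{f,f'\}$ and $\{w_{12},w_{23},w_{31}\}$. Its even sets are $\emptyset$ and the three 4-cycles, each of which misses one $w_{ij}$.

**Lemma 4.** For $c:B\to\{0,1\}$ let $C_c$ be the set of $e_Q$ such that the two $B$-corners of $Q$ get different colors. Then $C_c$ is even, and $d_{C_c}(x)=0$ if and only if $N(x)$ is monochromatic. Conversely, every even set is $C_c$ for some $c$.

*Proof.* **From colorings to even sets.** The face $Q_i$ at $x\in A$ has $B$-corners $s_i,s_{i+1}$. So $d_{C_c}(x)$ is the number of color changes in the cyclic sequence $s_1,\dots,s_r$. This is even, and it is $0$ exactly when the sequence is constant.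

**From an even set to a weight on edges.** We first solve the problem locally at each vertex. Let $C$ be even, and write $[e\in C]\in\mathbb Z_2$ for the indicator. For $x\in A$ the number of $i$ with $e_{Q_i}\in C$ is even. So, going once around, we find $h_x:N(x)\to\mathbb Z_2$ with
$$h_x(s_i)+h_x(s_{i+1})=[e_{Q_i}\in C]\quad\text{for all } i \text{ modulo } r.\tag{2}$$
Give each edge $sx$ of $G_p$, with $x\in A$ and $s\in B$, the weight $w(sx)=h_x(s)$.

**Gluing.** We show that the local solutions come from one coloring. Let $Q=x\,s\,y\,s'$ be a face with $x,y\in A$. By (2) at $x$ and at $y$, its boundary has total weight $[e_Q\in C]+[e_Q\in C]=0$. Every cycle of the plane graph $G_p$ is the mod 2 sum of the boundaries of the faces inside it, so every cycle has weight $0$, and so does every closed walk. As $G_p$ is connected, fix a root and let $c(u)\in\mathbb Z_2$ be the weight of any walk from the root to $u$; this is well defined. Then $w(sx)=c(s)+c(x)$ for every edge. For consecutive $s_i,s_{i+1}$ around $x\in A$,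
$$c(s_i)+c(s_{i+1})=w(s_ix)+w(s_{i+1}x)=[e_{Q_i}\in C],$$
that is, $C=C_{c|_B}$. $\square$

Call $T\subseteq A$ **satisfiable** if some $c:B\to\{0,1\}$ makes every $N(x)$, $x\in T$, non-monochromatic. By Lemma 4:

> $T$ is satisfiable if and only if $H$ has an even set $C$ with $d_C(x)\ge2$ for all $x\in T$. $\qquad(3)$

In the bipyramid, $T=\{w_{12},w_{23},w_{31}\}$ is unsatisfiable, and each two of its vertices form a satisfiable set, by a 4-cycle of $K_{2,3}$.

## 4. Minimal unsatisfiable sets are independent and separating

Let $T\subseteq A$ be an inclusion-minimal unsatisfiable set. For each $x\in T$ the set $T\setminus\{x\}$ is satisfiable, so by (3) we may fix an even set $C_x$ with $d_{C_x}\ge2$ on $T\setminus\{x\}$. Then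
$$d_{C_x}(x)=0,\tag{4}$$
for otherwise this even number would be at least $2$ and $T$ would be satisfiable.

**Lemma 5.** (a) No edge of $H$ joins two vertices of $T$. (b) If $e=xy$ and $e'=xy'$ are distinct edges of $H$ at $x\in T$, then $y,y'$ lie in different components of $H-T$.

In the bipyramid, $H-T$ consists of the isolated vertices $f$ and $f'$, and both statements are visible.

*Proof of (b), given (a).* By (a), $y,y'\notin T$. Suppose they are in the same component of $H-T$, possibly $y=y'$. A path $R$ in $H-T$ from $y$ to $y'$ gives a cycle $Z=R+e+e'$ (two parallel edges if $y=y'$). By (4), neither $e$ nor $e'$ is in $C_x$, so the even set $C_x\triangle Z$ has degree $2$ at $x$. The cycle $Z$ meets $T$ only in $x$, so on $T\setminus\{x\}$ the degrees are those of $C_x$. Hence $T$ is satisfiable, a contradiction.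

*Proof of (a).* Suppose $e=xy$ is an edge with $x\ne y$ in $T$. We look for an even set that is at least $2$ on all of $T$.

**Step 1: two solutions and their difference.** The purpose is to have material to interpolate between $C_x$, which fails only at $x$, and $C_y$, which fails only at $y$. By (4), $e\notin C_x$ and $e\notin C_y$. Let $D=C_x\triangle C_y$; it is even and $e\notin D$. Color the edges of $C_x\setminus C_y$ red and those of $C_y\setminus C_x$ blue. Toggling an edge of $D$ in $C_x$ removes it if it is red and adds it if it is blue; toggling all of $D$ turns $C_x$ into $C_y$. At $x$ all edges of $D$ are blue, and $d_D(x)=d_{C_y}(x)\ge2$. At $y$ all edges of $D$ are red.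

**Step 2: a pairing that protects the rest of $T$.** We cut $D$ into closed trails so that toggling along pieces of them is harmless at $T\setminus\{x,y\}$. At each vertex the number of edges of $D$ is even; we pair them up. At vertices of $T\setminus\{x,y\}$, form as many red–blue pairs as possible; the rest then have a single color, are even in number, and are paired arbitrarily. At all other vertices, pair arbitrarily. Following the pairs decomposes $D$ into closed trails.

> Let $w\in T\setminus\{x,y\}$. Toggling in $C_x$ the edges of any sub-collection of the pairs at $w$ leaves degree at least $2$ at $w$. $\qquad(5)$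

Indeed, toggling a red–blue pair does not change the degree. If the leftover pairs are blue, toggling some of them does not decrease the degree below $d_{C_x}(w)\ge2$. If they are red, each toggled pair lowers the degree by $2$, so the degree is at least its value after toggling all pairs at $w$, which is $d_{C_y}(w)\ge2$.

**Step 3: the trail through $x$ must visit $y$.** Let $L$ be a closed trail of the decomposition passing through $x$; it exists since $d_D(x)\ge2$. Suppose $L$ misses $y$. Then $C_x\triangle L$ is even. At $x$ only blue edges are toggled, so its degree there is $d_L(x)\ge2$. At $y$ the degree is still $d_{C_x}(y)\ge2$. At the other vertices of $T$ the trail uses whole pairs, so the degree is at least $2$ by (5). So $T$ is satisfiable, a contradiction.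

**Step 4: use $e$ as a shortcut.** By Step 3, $L$ visits both $x$ and $y$. Going around $L$, some visit of $x$ is followed by a visit of $y$ with no visit of $x$ or $y$ between. Let $L_1$ be this segment. Its edge at $x$ is blue, its edge at $y$ is red, and at each passage through an interior vertex it uses a whole pair. Since $e\notin D$, the set $L_1\cup\{e\}$ is a closed trail, so $C_x\triangle(L_1\cup\{e\})$ is even. At $x$, where $C_x$ has no edges, it has the first edge of $L_1$ and $e$: degree $2$. At $y$, the last edge of $L_1$ is removed and $e$ is added: degree $d_{C_x}(y)\ge2$. On the rest of $T$ it has degree at least $2$ by (5). So $T$ is satisfiable, a contradiction. $\square$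

## 5. Private vertices from a rank argument

Keep the minimal unsatisfiable set $T$, and let $S=\bigcup_{x\in T}N(x)\subseteq B$.

**Lemma 6.** Let $v\in T$. There are $b\in N(v)$ and an injection $s\mapsto x_s$ from $S\setminus\{b\}$ to $T\setminus\{v\}$ with $s\in N(x_s)$ for all $s$.

*Proof.* Let $M$ be the real $T\times S$ incidence matrix: $M_{xs}=1$ if $s\in N(x)$, and $M_{xs}=0$ otherwise.

**Step 1: $M$ has full column rank** (argument of Seymour 1974). A kernel vector would give a coloring by signs. Suppose $My=0$ with $y\ne0$, and let $S_0$ be the support of $y$. Put $T_0=\{x\in T:N(x)\cap S_0=\emptyset\}$. Each element of $S_0\subseteq S$ lies in some $N(x)$ with $x\in T$, so $T_0$ is a proper subset of $T$. By minimality $T_0$ is satisfiable, and since $N(x)\subseteq S\setminus S_0$ for $x\in T_0$, this is done by a coloring of $S\setminus S_0$. Color $S_0$ by the sign of $y$, and the rest of $B$ arbitrarily. For $x\in T\setminus T_0$, the sum $\sum_{s\in N(x)}y_s$ is $0$ and has a nonzero term, so both signs occur on $N(x)$. So $T$ is satisfiable, a contradiction.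

**Step 2: choose $b$.** We want to delete the row of $v$ and one column without losing full column rank. Let $M'$ be $M$ without row $v$. One further linear condition, row $v$, cuts its kernel down to $0$, so the kernel of $M'$ has dimension at most $1$. If it is $0$, choose any $b\in N(v)$. If it is spanned by $y\ne0$, then $My\ne0$ forces $\sum_{s\in N(v)}y_s\ne0$, and we choose $b\in N(v)$ with $y_b\ne0$. In both cases $M'$ without column $b$ has full column rank: a vector in its kernel, extended by $0$ at $b$, is in the kernel of $M'$ and vanishes at $b$, so it is $0$.

**Step 3: read off the injection.** $M'$ without column $b$ has a nonsingular square submatrix using all columns $S\setminus\{b\}$. Its determinant has a nonzero term, which picks for each column $s$ its own row $x_s\in T\setminus\{v\}$ with $M_{x_ss}=1$. $\square$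

*Example.* In the bipyramid take $v=w_{31}$. Then $S=\{x_1,x_2,x_3\}$, and $M'$ has the rows $(1,1,0)$ (for $w_{12}$) and $(0,1,1)$ (for $w_{23}$), with kernel spanned by $(1,-1,1)$. Choosing $b=x_1\in N(v)$, the injection is $x_2\mapsto w_{12}$, $x_3\mapsto w_{23}$.

## 6. Moving one vertex to the other side

A **state** is a pair $(p,c)$ with $p$ admissible and $c:V\to\{0,1\}$, such that every unsatisfied vertex is alternating. By (1), every proper 4-coloring gives a state. Let $U$ be the set of unsatisfied vertices.

**Proposition 7.** If $U\ne\emptyset$, there is a state $(p',c')$ with unsatisfied set $U'\subsetneq U$. Moreover, either $p'=p$, or $p'$ differs from $p$ only at one vertex $v\in U$, and in $(p',c')$ the vertex $v$ and all its neighbors in $G$ are satisfied.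

*Proof.* Let $v\in U$; by symmetry let $v\in A$. Put $W=(A\setminus U)\cup\{v\}$.

**Case 1: $W$ is satisfiable.** Here recoloring is enough. Replace $c|_B$ by a coloring satisfying all of $W$; keep $p$ and $c|_A$. Vertices of $B$ keep their status, which depends only on $c|_A$. In $A$, only vertices of $A\setminus W=(U\cap A)\setminus\{v\}$ can be unsatisfied. So $U'\subseteq U\setminus\{v\}$. Since $p$ is unchanged, the unsatisfied vertices are still alternating.

**Case 2: $W$ is not satisfiable.** Let $T\subseteq W$ be minimal unsatisfiable. Since $c|_B$ satisfies $W\setminus\{v\}$, we have $v\in T$. Let $H$ and $S$ be as above, and take $b$ and $s\mapsto x_s$ from Lemma 6.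

**Step 1: consequences of Lemma 5.** We collect what it says near $v$ and for each $s\in B$. As $v$ is alternating, its link is $b_1a_1b_2a_2\cdots b_ka_k$ with $b_i\in B$, $a_i\in A$ (indices mod $k$), and $k\ge2$ since its length $2k$ is at least $3$. Deleting $va_i$ merges $vb_ia_i$ with $va_ib_{i+1}$, so the faces of $G_p$ at $v$ are $v\,b_i\,a_i\,b_{i+1}$, and the edges of $H$ at $v$ are $va_1,\dots,va_k$. Three facts follow.

1. No $a_i$ is in $T$, and $a_1,\dots,a_k$ lie in distinct components of $H-T$. This is Lemma 5 at $v\in T$.
2. Every $s\in S$ has a neighbor $y_s\in N(s)\setminus T$. Indeed, $s\in N(x)$ for some $x\in T$. A face of $G_p$ containing the edge $sx$ has its other $A$-corner $y$ adjacent to $s$, and $xy$ is an edge of $H$. So $y\notin T$ by Lemma 5(a).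
3. If $s\in B\setminus S$, then $N(s)$ lies in a single component of $H-T$. Indeed, $N(s)\cap T=\emptyset$, since $x\in N(s)\cap T$ would give $s\in N(x)\subseteq S$. By Lemma 1 at $s$, cyclically consecutive elements of $N(s)$ are the two $A$-corners of a face, so they are joined by an edge of $H$.

**Step 2: the new pair.** Let $b=b_j$; this is possible as $b\in N(v)=\{b_1,\dots,b_k\}$. Since $v\in U$, the set $N(v)$ is monochromatic; let $\beta$ be its color. Define:

* $p'(v)=B$, and $p'=p$ elsewhere.
* $c'=c$ on $B$, and $c'(v)=1-\beta$.
* On $A\setminus T$: if $c(a_{j-1})\ne c(a_j)$, put $c'=c$. Otherwise toggle $c$ on the component of $H-T$ containing $a_j$, and put $c'=c$ on the other components.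
* On $T\setminus\{v\}$: $c'(x_s)=1-c'(y_s)$ for $s\in S\setminus\{b\}$, and $c'=c$ on the rest of $T\setminus\{v\}$.

The last item makes sense: the $x_s$ are distinct, and $y_s\in A\setminus T$ has already been colored. Since $k\ge2$, fact 1 puts $a_{j-1}$ and $a_j$ in different components, so in either case
$$c'(a_{j-1})\ne c'(a_j).\tag{6}$$
The map $p'$ is admissible: each face $vb_ia_i$ or $va_ib_{i+1}$ contains vertices of both labels, and the other faces are unchanged.

**Step 3: the new neighborhoods.** Only edges at $v$ changed, so in $G_{p'}$ we have
$$N'(v)=\{a_1,\dots,a_k\},\quad N'(s)=N(s)\setminus\{v\}\ (s\in B),\quad N'(a_i)=N(a_i)\cup\{v\},$$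
and $N'(x)=N(x)$ for all other $x\in A\setminus\{v\}$.

**Step 4: no vertex is lost, and $v$ is gained.** We go through all vertices.

* $v$ is satisfied, by (6).
* $b=b_j$ is satisfied: it is adjacent to $a_{j-1}$ and $a_j$, its neighbors in the link of $v$, and these are in $N'(b)$; use (6).
* Each $s\in S\setminus\{b\}$ is satisfied by $x_s$ and $y_s$, whose colors differ. Both lie in $N'(s)$: they are in $N(s)$, $x_s\ne v$, and $y_s\ne v$ because $v\in T$.
* Each $s\in B\setminus S$ keeps its status. Since $N(v)\subseteq S$, we have $v\notin N(s)$ and $N'(s)=N(s)$. By fact 3 the colors on $N(s)$ are all kept or all toggled.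
* Each $x\in A\setminus\{v\}$ that was satisfied remains satisfied, since $N'(x)\supseteq N(x)$ and $c'=c$ on $B$.
* Each $a_i$ is satisfied now, since $b_i,v\in N'(a_i)$ have colors $\beta$ and $1-\beta$.

Thus $U'\subseteq U\setminus\{v\}$, and $v$ and all its neighbors ($a_i$, and $b_i\in N(v)\subseteq S$) are satisfied.

**Step 5: the new pair is a state.** A vertex $u\in U'$ is neither $v$ nor a neighbor of $v$. So $p'$ agrees with $p$ on $u$ and on its link. As $u\in U$ was alternating, it still is. $\square$

## 7. The theorem and its relative form

*Proof of Theorem 3.* By the Four Color Theorem take a proper coloring of $G$ with colors $A_0,A_1,B_0,B_1$, and let $p$ be the letter and $c$ the index. By (1), $(p,c)$ is a state. Apply Proposition 7 repeatedly. The finite set $U$ strictly decreases, so we reach a state with $U=\emptyset$. For the final $p$, the graph $G'=G_p$ is a spanning quadrangulated subgraph by Lemma 1, and $c$ is a 2-coupon coloring of it, so $d_t(G')\ge2$. $\square$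

Keeping track of the flipped vertices gives more.

**Theorem 8 (relative form).** Let a proper 4-coloring of $G$ with colors $A_0,A_1,B_0,B_1$ be given, with letter map $p_0$. Then there is an independent set $I\subseteq V$ such that changing $p_0$ exactly on $I$ gives an admissible $p$ with $d_t(G_p)\ge2$. Each vertex of $I$ has even degree and a link using exactly two colors: the partner color of its own, and one color of the other letter.

*Proof.* Run the proof of Theorem 3 and let $I$ be the set of vertices flipped. When $v$ is flipped, it belongs to $U$, and afterwards $v$ and all its neighbors are satisfied. As $U$ only shrinks, none of them is ever flipped later. So no vertex is flipped twice, $p$ differs from $p_0$ exactly on $I$, and $I$ is independent.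

A flipped vertex $v$ belongs to the initial $U$. Say it has the color $A_0$. Initially its link alternates between $A$ and $B$, so its degree is even. The $A$-vertices of the link all have color $A_1$, by properness. The $B$-vertices of the link form the initial $N(v)$, which is monochromatic under $c$, so they all have one color. The other possible colors of $v$ are handled in the same way. $\square$

If all degrees are odd, then $I=\emptyset$ for each of the three splittings of a 4-coloring, and we are back at Proposition 2.

**The bipyramid, by hand.** Start from the state of Section 2: the $x_i$ have color $B_0$, the $w_{ij}$ have $A_0$, and $f,f'$ have $A_1$. All of $A=\{w_{12},w_{23},w_{31},f,f'\}$ is unsatisfied, and the $x_i$ are satisfied. With $v=w_{12}$ we have $W=\{w_{12}\}$, which is Case 1. Recolor $c(x_1)=0$, $c(x_2)=1$, $c(x_3)=0$. Now $U=\{w_{31}\}$.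

With $v=w_{31}$ we have $W=A$, which is unsatisfiable, and $T=\{w_{12},w_{23},w_{31}\}$ is minimal. Take $b=x_1$, $x_2\mapsto w_{12}$, $x_3\mapsto w_{23}$ as in the example after Lemma 6, and $y_{x_2}=y_{x_3}=f$. The link of $v$ is $x_3\,f\,x_1\,f'$, so $a_{j-1}=f$, $a_j=f'$, and $\beta=0$. As $c(f)=c(f')=1$, we toggle on the component $\{f'\}$. The result is $p'(w_{31})=B$ and
$$c'(f)=1,\quad c'(f')=0,\quad c'(w_{31})=1,\quad c'(w_{12})=c'(w_{23})=0.$$
All neighborhoods now see both colors: $N'(w_{31})=\{f,f'\}$, $N'(x_1)=\{w_{12},f,f'\}$, $N'(x_2)=\{w_{12},w_{23},f,f'\}$ and $N'(x_3)=\{w_{23},f,f'\}$ each contain $f$ and $f'$; $N'(w_{12})=\{x_1,x_2\}$ and $N'(w_{23})=\{x_2,x_3\}$ have colors $0$ and $1$; and $N'(f)=N'(f')=\{x_1,x_2,x_3,w_{31}\}$.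

## 8. The constant 2, multiple edges, and minimum degree 5

For the remaining statements we need to know all spanning quadrangulated subgraphs.

**Lemma 9.** Every spanning quadrangulated subgraph $G'$ of $G$ is $G_p$ for an admissible $p$, namely its bipartition.

*Proof.* All faces of $G'$ are bounded by 4-cycles, so $G'$ is connected. Every cycle of $G'$ is a mod 2 sum of face boundaries of length 4, so $G'$ is bipartite; let $p$ be its bipartition. A face of $G'$, bounded by $z_1z_2z_3z_4$, contains no vertex of $G$ in its interior, because $G'$ is spanning. The edges of $G$ inside it are non-crossing chords. A chord between consecutive corners would be parallel to a boundary edge, and two chords inside would be parallel or cross. So there is at most one chord, and it joins opposite corners. There is at least one, since the faces of $G$ are triangles. Hence every edge of $G$ outside $G'$ joins vertices of equal label, so $G'=G_p$. Every face of $G$ consists of two opposite corners and a third corner of a face of $G'$, so it is not monochromatic. $\square$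

**Proposition 10 (the constant 2 and simplicity are best possible).** (i) For every $n\ge4$ there is a simple triangulated $G$ on $n$ vertices with $d_t(G')\le2$ for every spanning quadrangulated $G'$. (ii) In Theorem 3, "simple" cannot be weakened to "loopless".

*Proof.* **(i)** We force a vertex of degree at most $2$ in $G'$. For $n=4$ take $G=K_4$; then $G'=G_p=C_4$ by Lemma 9 and Section 1, and $d_t(C_4)=2$. For $n\ge5$, take a simple triangulated graph on $n-2\ge3$ vertices (a triangle if $n=5$). Insert a vertex $v$ in a face $xyz$, adjacent to $x,y,z$, and then a vertex $u$ in the face $vxy$, adjacent to $v,x,y$. Let $G'=G_p$ be spanning quadrangulated. If $\deg_{G'}u\ne3$, then $\deg_{G'}u\le2$. If $\deg_{G'}u=3$, then $v,x,y$ have the same label, say $A$, and $u\in B$. The face $vxz$ forces $z\in B$. The link of $v$ is $x\,u\,y\,z$, so $v$ has degree $2$ in $G'$. Either way $d_t(G')\le\delta(G')\le2$.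

**(ii)** Take a triangle $x_1x_2x_3$, double each edge, and insert in each of the three digons a vertex $w_{ij}$ adjacent to $x_i,x_j$. All faces are triangles, and there are no loops. In a 2-coupon coloring, the vertex $w_{ij}$, whose only neighbors are $x_i,x_j$, forces $x_i$ and $x_j$ to have different colors, for all three pairs. This is impossible with two colors. So $d_t(G)\le1$, and hence $d_t(G')\le1$ for every spanning subgraph $G'$. $\square$

With large minimum degree, no choice of $G'$ is needed. Here we use Petersen's theorem: every bridgeless cubic multigraph has a perfect matching.

**Proposition 11.** If $\delta(G)\ge5$, then *every* spanning quadrangulated subgraph $G'$ satisfies $d_t(G')\ge2$. Here $5$ cannot be replaced by $4$.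

*Proof.* By Lemma 9, $G'=G_p$ for an admissible $p$ with classes $A,B$.

**Step 1: degrees in $G'$.** We need all $|N(x)|\ge3$. No two consecutive link vertices have label $p(x)$, so each sector of $G'$ at $x$ contains at most one deleted edge at $x$. So $\deg_Gx\le2\deg_{G'}x$, and $\delta(G')\ge3$.

**Step 2: a triangulation on $B$.** We build a plane multigraph $R$ on $B$ such that every $N(x)$, $x\in A$, contains the vertices of a triangular face of $R$. In each face of $G'$ draw an edge joining its two $B$-corners. For $x\in A$ with $N(x)=\{s_1,\dots,s_r\}$, the triangles $xs_is_{i+1}$ so cut off fit together around $x$ to a disc bounded by the cycle $s_1\cdots s_r$, with $r\ge3$. So we get a plane multigraph on $B$ whose faces are these discs, one for each $x\in A$. It is connected: a path in $G'$ between two vertices of $B$ has the form $s\,x\,s'\,x'\,s''\cdots$, and consecutive $s,s'$ lie on the cycle of $x$. Triangulate each disc by chords from $s_1$. The result $R$ is a loopless connected plane multigraph with all faces triangles.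

**Step 3: Petersen.** The dual of $R$ is cubic and connected. It is bridgeless, because a bridge of the dual would correspond to a loop of $R$. So the dual has a perfect matching. Let $N$ be the corresponding edge set of $R$; each triangle has exactly one edge in $N$.

**Step 4: $R-N$ is bipartite.** Let $Z$ be a cycle in $R-N$, enclosing $t$ triangles. An edge of $N$ is not on $Z$, so the two triangles at it are both inside $Z$ or both outside. So $N$ pairs the triangles inside, and $t$ is even. Counting edges of the enclosed triangles, $3t=2m+|Z|$, where $m$ is the number of edges in the interior of $Z$. So $|Z|$ is even.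

**Step 5: color.** Take a proper 2-coloring of $R-N$. Each triangle of $R$ has two edges outside $N$, so it is not monochromatic. Hence no $N(x)$, $x\in A$, is monochromatic. This colors $B$. Exchange the roles of $A$ and $B$ to color $A$ likewise. Together this is a 2-coupon coloring of $G'$.

**Step 6: sharpness.** Let $G$ again be the hexagonal bipyramid with rim $x_1w_{12}x_2w_{23}x_3w_{31}$ and poles $f,f'$. The rim vertices have degree $4$ and the poles degree $6$, so $\delta(G)=4$. Put $B=\{x_1,x_2,x_3\}$ and let $A$ be the rest. This is admissible, since each face consists of a pole, some $x_i$ and some $w_{ij}$. In $G_p$ we have $N(w_{ij})=\{x_i,x_j\}$, so a 2-coupon coloring would need $x_1,x_2,x_3$ pairwise differently colored. Hence $d_t(G_p)<2$. As $G_p$ has no isolated vertex, $V$ itself is total dominating, and $d_t(G_p)=1$. $\square$
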